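# Eisenstein at 2: hyperelliptic Jacobians with irreducible zeta polynomial over a fixed finite field

## Two families of double covers of the line

Let $q$ be a power of a prime $p$, let $j\ge 1$, and put $g=2^j$. The talk turns on the following curves.

**Family for $q$ odd.** Put $d=2g$. Take a nonsquare $\alpha\in\mathbb F_{q^d}$, with minimal polynomial $M$ over $\mathbb F_q$, and let
$$C:\ y^2=xM(x).$$

**Family for $q$ even.** Put $d=g$. Take $\alpha\in\mathbb F_{q^d}$ of degree $d$ over $\mathbb F_q$, with minimal polynomial $M$ and with $\tau=\mathrm{Tr}_{\mathbb F_{q^d}/\mathbb F_q}(\alpha)\neq0$. Take $c\in\mathbb F_q$ with $\mathrm{Tr}_{\mathbb F_q/\mathbb F_2}(c\tau)=1$ and a polynomial $0\ne N\in\mathbb F_q[x]$ with $\deg N<d$, and let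
$$C:\ y^2+y=cx+\frac{N(x)}{M(x)}.$$

Such data exist for every $q$ and $j$. If $q$ is odd, nonsquares exist. Since $d$ is a power of $2$, an element of a proper subfield of $\mathbb F_{q^d}$ containing $\mathbb F_q$ lies in $\mathbb F_{q^{d/2}}$, and every element of $\mathbb F_{q^{d/2}}$ is a square in its quadratic extension $\mathbb F_{q^d}$. So a nonsquare has degree $d$, and $\deg M=d$. If $q$ is even, let $\alpha$ generate a normal basis of $\mathbb F_{q^d}$ over $\mathbb F_q$. Its conjugates are linearly independent, so they are distinct and their sum $\tau$ is nonzero. The functional $c\mapsto \mathrm{Tr}_{\mathbb F_q/\mathbb F_2}(c\tau)$ is then not zero, so a suitable $c$ exists, and we may take $N=1$.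

For $q$ odd the condition on $\alpha$ can be read off from $M$. Write $\mathrm{Nm}$ for the norm from $\mathbb F_{q^d}$ to $\mathbb F_q$. Since $d$ is even, $\mathrm{Nm}(\alpha)=M(0)$, and
$$\alpha^{(q^d-1)/2}=\bigl(\alpha^{(q^d-1)/(q-1)}\bigr)^{(q-1)/2}=\mathrm{Nm}(\alpha)^{(q-1)/2}.$$
So $\alpha$ is a nonsquare in $\mathbb F_{q^d}$ exactly when $M(0)$ is a nonsquare in $\mathbb F_q$. All $(q^{2g}-1)/2$ nonsquares are allowed, and each $M$ comes from its $2g$ conjugate roots, so there are exactly $(q^{2g}-1)/(4g)$ such $M$.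

What are these curves for? For a smooth projective geometrically irreducible curve $C$ of genus $g$ over $\mathbb F_q$, the zeta function is
$$Z(C,T)=\frac{L(T)}{(1-T)(1-qT)},$$
where the *zeta polynomial* $L\in\mathbb Z[T]$ has degree $2g$. The following question is posed in "On some questions related to the Gauss conjecture for function fields": *for any fixed $\mathbb F_q$, do there exist infinitely many pairwise non-isomorphic Jacobians of hyperelliptic curves over $\mathbb F_q$ whose zeta polynomial is irreducible over $\mathbb Q$?* There are only finitely many curves of each genus over $\mathbb F_q$ up to isomorphism, so a positive answer must produce irreducible polynomials of unbounded degree. One reason to care is that an ordinary abelian variety over $\mathbb F_q$ is simple if and only if its Weil polynomial (the reciprocal of the zeta polynomial, in the case of a Jacobian) is irreducible. Howe and Zhu showed that absolutely simple ordinary abelian varieties of every dimension exist over every finite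 prime field; here we want Jacobians, and hyperelliptic ones.

The answer is yes, and the curves above give it.

**Theorem 1.** Let $j\ge1$ and $g=2^j$. For every $q$, every curve $C$ in the family above has genus $g$, is hyperelliptic, and has irreducible zeta polynomial. Moreover $\#J(\mathbb F_q)\equiv 2\pmod 4$ for its Jacobian $J$, and if $q$ is even then $C$ is ordinary. Such data exist for every $q$ and $j$.

Different $j$ give Jacobians of different dimensions, so Theorem 1 yields infinitely many pairwise non-isomorphic ones over each $\mathbb F_q$.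

**Theorem 2.** For every $q$ and every $g=2^j$ with $j\ge2$, the curve in Theorem 1 can be chosen so that, in addition, its zeta polynomial over $\mathbb F_{q^n}$ is irreducible for every $n\ge1$. In particular its Jacobian is absolutely simple, and ordinary if $p=2$.

The genera obtained are powers of $2$; nothing is claimed for other genera, and for odd $q$ ordinarity is not claimed.

## Zeta polynomials, Jacobians and double covers

**Zeta and Weil polynomials.** Write $L=\sum_{i=0}^{2g} c_iT^i$. We have $c_0=1$ and $c_{2g-i}=q^{g-i}c_i$. The Weil polynomial is $P(x)=x^{2g}L(1/x)=\sum c_i x^{2g-i}$; it is the characteristic polynomial of Frobenius on $J$. Its roots have absolute value $\sqrt q$. Since $P(0)=q^g\ne0$, $P$ is irreducible if and only if $L$ is. The Weil polynomial over $\mathbb F_{q^n}$ has as roots the $n$-th powers of the roots of $P$, with multiplicity. Finally $L(1)=P(1)=\#J(\mathbb F_q)$. To compute $L$ from point counts, put $s_n=q^n+1-\#C(\mathbb F_{q^n})$, the $n$-th power sum of the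 roots of $P$; Newton's identities give
$$n c_n=-(s_n+c_1s_{n-1}+\dots+c_{n-1}s_1)\qquad(1\le n\le g).\tag{1}$$

**The trace polynomial.** For $n\ge1$ let $R_n\in\mathbb Z[y]$ be the monic polynomial of degree $n$ with $R_n(x+q/x)=x^n+q^nx^{-n}$; for example $R_1=y$, $R_2=y^2-2q$, $R_4=R_2^2-2q^2=y^4-4qy^2+2q^2$. (In general $R_{n+1}=yR_n-qR_{n-1}$ with $R_0=2$.) Pairing $c_i$ with $c_{2g-i}=q^{g-i}c_i$ in $x^{-g}P(x)=\sum c_ix^{g-i}$ gives $P(x)=x^g\,h(x+q/x)$ with
$$h(y)=R_g(y)+\sum_{i=1}^{g-1}c_iR_{g-i}(y)+c_g\in\mathbb Z[y],\tag{2}$$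
monic of degree $g$. If $\pi$ is a root of $P$, then $q/\pi=\bar\pi$, and $\beta=\pi+q/\pi$ is a real root of $h$. Putting $x=1$ gives $h(q+1)=P(1)=\#J(\mathbb F_q)$. In genus $2$, $h=y^2+c_1y+(c_2-2q)$.

**The Jacobian.** If $C$ has a rational point, then $J(\mathbb F_q)=\mathrm{Pic}^0(C)$, the group of degree-$0$ divisors over $\mathbb F_q$ modulo principal ones; over $\overline{\mathbb F}_q$ likewise. We have $\#J[2](\overline{\mathbb F}_q)=2^{2g}$ if $q$ is odd, and $\#J[2](\overline{\mathbb F}_q)\le 2^g$ if $q$ is even. For $p=2$, $C$ (or $J$) is **ordinary** if equality holds in the latter. For example, over $\mathbb F_2$ take the two genus-one curves below with origin at $\infty$; negation is $\iota:y\mapsto y+1$, so points of order $2$ are the other fixed points of $\iota$. The curve $y^2+y=x+1/x$ has one, above $x=0$, and is ordinary; the curve $y^2+y=x^3$ is ramified only at $\infty$, so it has none, and is not.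

**Places of a double cover.** A place (closed point) $Q$ of $\mathbb P^1$ of degree $m$ is *ramified* in the double cover $C\to\mathbb P^1$ if there is one point above it with ramification index $2$ (here of degree $m$), *split* if there are two points of degree $m$ above it, *inert* if there is one point of degree $2m$ above it. Dividing the Euler product $Z(C,T)=\prod_Q(1-T^{\deg Q})^{-1}$ by that of $Z(\mathbb P^1,T)=\frac1{(1-T)(1-qT)}$, a split place contributes $(1-T^m)^{-1}$, an inert one $(1-T^m)/(1-T^{2m})=(1+T^m)^{-1}$, a ramified one $1$. Hence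
$$L(T)=L_0(T)\prod_{Q\ \text{inert}}\frac{1-T^{\deg Q}}{1+T^{\deg Q}},\qquad L_0(T)=\frac{\prod_{Q\ \text{ramified}}(1-T^{\deg Q})}{(1-T)(1-qT)},\tag{3}$$
because $L_0$ is the product of $(1-T^{\deg Q})^{-1}$ over all unramified $Q$. Each inert factor is $\equiv1\pmod 2$, so
$$L\equiv L_0\pmod 2:\tag{4}$$
*modulo $2$, the zeta polynomial sees only the degrees of the ramified places.*

**Two reciprocity theorems.** Let $\kappa(Q)$ be the residue field at a closed point $Q$ of $C$. The *tame symbol* of $a,b\in\mathbb F_q(C)^*$ is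
$$(a,b)_Q=(-1)^{v(a)v(b)}\,\frac{a^{v(b)}}{b^{v(a)}}(Q)\in\kappa(Q)^*,\qquad v=v_Q.$$
Weil reciprocity (Serre, *Groupes algébriques et corps de classes*, Ch. III) says $\prod_Q N_{\kappa(Q)/\mathbb F_q}(a,b)_Q=1$. For example, on $\mathbb P^1$ with $a=x$, $b=x-e$, $e\neq0$, the symbols at $0,e,\infty$ are $-1/e$, $e$, $-1$, with product $1$. The residue theorem says $\sum_Q\mathrm{Tr}_{\kappa(Q)/\mathbb F_q}\mathrm{Res}_Q(\omega)=0$ for a rational differential $\omega$.

## Genus one and genus two by hand

In genus $1$, $h=y+c_1$ is linear, and $P=x^2+c_1x+q$ is irreducible unless its roots are real. So passing from $h$ to $P$ costs little: what must be made irreducible is $h$.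

**A curve in the family over $\mathbb F_3$.** Let $M=x^4+x+2$. It has no root in $\mathbb F_3$ (values $2,1,2$). The irreducible monic quadratics are $x^2+1$, $x^2+x+2$, $x^2+2x+2$; the only products of two of them with constant term $2$ are $(x^2+1)(x^2+x+2)=x^4+x^3+x+2$ and $(x^2+1)(x^2+2x+2)=x^4+2x^3+2x+2$. So $M$ is irreducible, and $M(0)=2$ is a nonsquare. For $y^2=f(x)=xM(x)$ we have $f(1)=f(2)=1$, so with the points above $0$ and $\infty$, $\#C(\mathbb F_3)=6$. Let $\mathbb F_9=\mathbb F_3(i)$, $i^2=-1$; the nonzero squares are $\pm1,\pm i$. We find $f(i)=i\cdot i=-1$, $f(1+i)=(1+i)(-1+i)=1$, and $f(-1+i)=(-1+i)\,i=-1-i$, a nonsquare; conjugate arguments behave alike. So $\#C(\mathbb F_9)=2+4+4+4+0=14$. (The places $x=1$, $x=2$ split; the place $x^2+2x+2$ is inert.) By (1), $s_1=-2$, $s_2=-4$, so $c_1=2$, $c_2=4$ and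
$$L=1+2T+4T^2+6T^3+9T^4,\qquad h=y^2+2y-2,\qquad h(Y+4)=Y^2+10Y+22 .$$
Here $\#J(\mathbb F_3)=22\equiv2\pmod 4$, and $h(Y+4)$ is Eisenstein at $2$.

**The same shape with $M(0)$ a square.** Let $M=x^4+x^3+x^2+x+1$ over $\mathbb F_3$, irreducible since $3$ has order $4$ modulo $5$; now $M(0)=1$. For $f=xM$: $f(1)=f(2)=2$, so $\#C(\mathbb F_3)=2$. Over $\mathbb F_9$, $2$ is a square, $f(i)=i$, $f(1+i)=(1+i)(-1-i)=i$, $f(-1+i)=(-1+i)(1+i)=1$, all squares, so $\#C(\mathbb F_9)=2+16=18$. Then $s_1=2$, $s_2=-8$, $c_1=-2$, $c_2=6$, and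
$$P=x^4-2x^3+6x^2-6x+9=(x^2+3)(x^2-2x+3),\qquad h=y(y-2),\qquad \#J(\mathbb F_3)=8.$$
The reduction of $L$ modulo $2$ is $1+T^4$ for both curves. The second one has reducible $L$, and $4\mid\#J(\mathbb F_3)$. So the condition that $\alpha$ be a nonsquare cannot be dropped, and it must act on the order of $J(\mathbb F_q)$ modulo $4$.

**A curve in the family over $\mathbb F_2$.** Let $g=d=2$, $M=x^2+x+1$, $\tau=1$, $c=1$, $N=1$: $y^2+y=x+1/(x^2+x+1)$. Over $\mathbb F_2$ the right side is $1$ at $x=0$ and $0$ at $x=1$, so with $\infty$, $\#C(\mathbb F_2)=3$. Over $\mathbb F_4$ each of $x=0,1$ carries two points (an element of $\mathbb F_2$ has trace $0$ from $\mathbb F_4$), and $\infty$ and the two roots of $M$ carry one each: $\#C(\mathbb F_4)=7$. So $s_1=0$, $s_2=-2$, $c_1=0$, $c_2=1$,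
$$P=x^4+x^2+4,\qquad h=y^2-3,\qquad h(Y+3)=Y^2+6Y+6,\qquad \#J(\mathbb F_2)=6 .$$
Again Eisenstein at $2$. Note a warning for Theorem 2: $P$ is a polynomial in $x^2$, so the Weil polynomial over $\mathbb F_4$ is $(x^2+x+4)^2$, although $P$ is irreducible by Theorem 1. This is why genus $2$ is excluded in Theorem 2's proof, and we shall see the exact inequality that fails.

## Irreducibility modulo 2 and where it stops

Formula (4) suggests a first attempt: choose the ramification so that $L$ is irreducible modulo $2$. For $q$ odd take $y^2=f(x)$ with $f$ irreducible of degree $2g+1$. The ramified places are $f$ and $\infty$, so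
$$L\equiv\frac{(1-T)(1-T^{2g+1})}{(1-T)(1-qT)}\equiv1+T+\dots+T^{2g}\pmod2 .$$
This is irreducible over $\mathbb F_2$ exactly when $2g+1$ is a prime for which $2$ is a primitive root. It works for $g=2$, with $2g+1=5$; for $g=3$ it gives $(T^3+T+1)(T^3+T^2+1)$. To get infinitely many genera this way we need infinitely many primes with $2$ as a primitive root, an input about primes that the curves do not supply. For $q$ even the attempt stops at once: $c_{2g-i}=q^{g-i}c_i$ is even for $i<g$, so $P$ is divisible by $x^g$ modulo $2$.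

So we go to the opposite extreme: make $L$ as far from irreducible modulo $2$ as possible, a power of one linear polynomial, and use Eisenstein's criterion. With $x^n+1$ to be a power of $x+1$ modulo $2$, we want $n$ to be a power of $2$. For $q$ odd one could apply Eisenstein to $P(1+Y)$ directly. For $q$ even this stops, since $P$ is always divisible by $x^g$ modulo $2$ but $P(1)$-type information concerns only the other half of the roots. The cure is to use $h$: the map $x\mapsto x+q/x$ merges $\pi$ and $q/\pi$, and $h$ can be a $g$-th power modulo $2$ in both parities. What then has to be shown is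
$$h(y)\equiv(y-q-1)^g\pmod2\qquad\text{and}\qquad h(q+1)=\#J(\mathbb F_q)\equiv2\pmod4 .\tag{5}$$
The first comes from (4). The second is the real content. It says that $J(\mathbb F_q)$ has a unique element $D$ of order $2$, and that $D$ is not divisible by $2$ in $J(\mathbb F_q)$. To detect the latter we build a homomorphism $\mu:\mathrm{Pic}(C)\to\mathbb Z/2$ with $\mu(D)\neq0$. Its source is an unramified double cover of $C$: $z^2=x$ for $q$ odd ($x$ has even order everywhere on $C$), $z^2+z=cx$ for $q$ even (at $\infty$ replace $z$ by $z+y$, and the right side becomes $N/M$, which vanishes there). The value $\mu(Q)$ records whether $Q$ splits in that cover; that $\mu$ kills principal divisors will be proved by hand.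

## Proof of Theorem 1

Throughout, $\alpha_i=\alpha^{q^i}$ ($i$ modulo $d$) are the roots of $M$.

**Step 0: the geometry.** We compute the ramification and the genus.

Let $q$ be odd. The polynomial $xM(x)$ is squarefree of degree $2g+1$, since $M\ne x$ is irreducible. So $C$ has genus $g$ and is ramified over $\mathbb P^1$ exactly at $0$, $\infty$ and the place $M$.

Let $q$ be even. Then $c\neq0$ because $\mathrm{Tr}(c\tau)=1$, and $\gcd(N,M)=1$ because $M$ is irreducible and $0\le \deg N<\deg M$. So $f=cx+N/M$ has exactly the poles $\infty,\alpha_0,\dots,\alpha_{d-1}$ over $\overline{\mathbb F}_q$, all simple. Where $f$ is regular, $y^2+y=f$ is unramified. At a simple pole $s=1/f$ is a uniformizer on $\mathbb P^1$. From $y^2+y=f$ we see that $y$ has a pole and $2v(y)=v(f)=-e$, where $e\in\{1,2\}$ is the ramification index; so $e=2$, $v(y)=-1$, and $t=1/y$ is a uniformizer on $C$. Now $s=1/(y^2+y)=t^2/(1+t)$, and in characteristic $2$ we have $ds/dt=t^2/(1+t)^2$, so the different exponent is $2$. Ramification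 over $\overline{\mathbb F}_q$ shows that $C$ is geometrically irreducible, and $2g_C-2=-4+2(d+1)$, so $g_C=d=g$.

In both cases $C$ is a double cover of $\mathbb P^1$ of genus $g\ge2$, i.e. hyperelliptic. Let $\iota$ be its involution. We write $\infty$ also for the point of $C$ above $\infty$; it is rational. Let $W_i$ be the point above $\alpha_i$, and $\tilde M=\sum_iW_i$, a closed point of degree $d$ with residue field $\mathbb F_{q^d}$.

**Step 1: $L$ modulo 2.** We apply (4). For $q$ odd,
$$L_0=\frac{(1-T)^2(1-T^{2g})}{(1-T)(1-qT)}=\frac{(1-T)(1-T^{2g})}{1-qT},\quad\text{so}\quad L\equiv1+T^{2g},\quad P\equiv x^{2g}+1\equiv(x+1)^{2g}\pmod2,$$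
since $2g$ is a power of $2$. For $q$ even,
$$L_0=\frac{(1-T)(1-T^g)}{(1-T)(1-qT)}=\frac{1-T^g}{1-qT},\quad\text{so}\quad L\equiv1+T^g,\quad P\equiv x^{2g}+x^g\equiv x^g(x+1)^g\pmod2 .$$

**Step 2: the rational 2-torsion.** We show that $J(\mathbb F_q)$ has exactly one element of order $2$.

Put $e_i=[W_i-\infty]\in J(\overline{\mathbb F}_q)$. Since $\mathrm{div}(x-\alpha_i)=2W_i-2\infty$, we have $2e_i=0$. *The $d$ classes $e_i$ are independent over $\mathbb F_2$.* Suppose $\sum_{i\in S}(W_i-\infty)=\mathrm{div}(\varphi)$ with $S\neq\emptyset$ and $\varphi\in\overline{\mathbb F}_q(C)^*$. All points involved are fixed by $\iota$, so $\varphi\circ\iota$ and $\varphi$ have the same divisor, $\varphi\circ\iota=\lambda\varphi$ with $\lambda$ constant, and $\lambda^2=1$ because $\iota^2=1$.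

If $\lambda=1$, then $\varphi\in\overline{\mathbb F}_q(x)$ has even order at every ramification point, but it has order $1$ at $W_i$ for $i\in S$: a contradiction. If $\lambda=-1\ne1$, then $q$ is odd and $\varphi/y$ is invariant, so $\varphi\in y\,\overline{\mathbb F}_q(x)$. At the point $W$ above $x=0$ we have $v_W(x)=2$ and $y^2=xM$, so $v_W(y)=1$ and $\varphi$ has odd order at $W$. But $W$ does not occur in $\mathrm{div}(\varphi)$: a contradiction.

The number of classes is $d=2g$ for $q$ odd, where $\#J[2](\overline{\mathbb F}_q)=2^{2g}$, and $d=g$ for $q$ even, where $\#J[2](\overline{\mathbb F}_q)\le2^g$. So in both cases the $e_i$ form a basis of $J[2](\overline{\mathbb F}_q)$; for $q$ even the bound is attained, and $C$ is ordinary. Frobenius sends $W_i$ to $W_{i+1}$, so it permutes this basis in a single cycle. A vector fixed by it has all coordinates equal, hence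
$$J(\mathbb F_q)[2]=\{0,D\},\qquad D=\sum_ie_i=[\tilde M-d\,\infty]\neq0 .$$

**Step 3, $q$ odd: $D\notin2J(\mathbb F_q)$.** We construct a homomorphism to $\mathbb F_q^*/\mathbb F_q^{*2}$ that is nontrivial on $D$.

On $C$ the divisor of $x$ is $2W-2\infty$, so every $v_Q(x)$ is even. For a closed point $Q$ with uniformizer $t$ write $x=u\,t^{2m}$ with $u$ a unit, and put
$$\mu(Q)=N_{\kappa(Q)/\mathbb F_q}(u(Q))\in\mathbb F_q^*/\mathbb F_q^{*2}.$$
If $t=wt'$ with $w$ a unit, then $u$ is replaced by $uw^{2m}$ and $u(Q)$ changes by a square in $\kappa(Q)$, whose norm is a square; so $\mu(Q)$ is well defined. Extend $\mu$ to divisors multiplicatively. For $\varphi\in\mathbb F_q(C)^*$, since $v_Q(x)=2m$,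
$$(x,\varphi)_Q=\frac{x^{v(\varphi)}}{\varphi^{2m}}(Q)=\frac{u^{v(\varphi)}t^{2mv(\varphi)}}{\varphi^{2m}}(Q)=u(Q)^{v(\varphi)}\Bigl(\bigl(t^{v(\varphi)}/\varphi\bigr)^{m}(Q)\Bigr)^2 .$$
Take norms to $\mathbb F_q$ and the product over $Q$. By Weil reciprocity the result is $1$; modulo squares it is $\mu(\mathrm{div}\,\varphi)$. So $\mu(\mathrm{div}\,\varphi)=1$, and $\mu$ is a homomorphism on $\mathrm{Pic}(C)$. Its target has exponent $2$, so it kills $2\,\mathrm{Pic}(C)$.

Since $d$ is even, $\mu(d\,\infty)=1$. At $\tilde M$ the function $x$ is a unit with value $\alpha$. So $\mu(D)=\mathrm{Nm}(\alpha)=M(0)$, a nonsquare. As $C$ has a rational point, $J(\mathbb F_q)=\mathrm{Pic}^0(C)$, and $D\notin2J(\mathbb F_q)$.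

(A check by a second representative: $\mathrm{div}(y)=W+\tilde M-(2g+1)\infty$ gives $D=-[W-\infty]=[W-\infty]$. At $W$ take $t=y$, $x=t^2/M(x)$, so $\mu(W)=M(0)^{-1}$. At $\infty$ take $t=x^g/y$; then $xt^2=x^{2g}/M(x)$ has value $1$, so $\mu(\infty)=1$. Again $\mu(D)=M(0)$ modulo squares.)

**Step 3, $q$ even: $D\notin2J(\mathbb F_q)$.** We do the same with residues.

Put $\mu(Q)=\mathrm{Tr}_{\kappa(Q)/\mathbb F_2}(c\,x(Q))\in\mathbb F_2$ for $Q\neq\infty$ and $\mu(\infty)=0$, extended additively to divisors. Let $\varphi\in\mathbb F_q(C)^*$ and $\eta=d\varphi/\varphi$. For $Q\neq\infty$ the function $x$ is regular at $Q$, and $\eta$ has at most a simple pole, with residue $v_Q(\varphi)$; so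
$$\mathrm{Res}_Q(cx\,\eta)=v_Q(\varphi)\,c\,x(Q).$$
At $\infty$ the function $cx$ has a double pole. We use the equation of the curve: $cx=y^2+y+N/M$ (signs do not matter), and $N/M$ vanishes at $\infty$ while $\eta$ has at most a simple pole there, so
$$\mathrm{Res}_\infty(cx\,\eta)=\mathrm{Res}_\infty(y^2\eta)+\mathrm{Res}_\infty(y\eta).$$

*Claim: $\mathrm{Res}_\infty(y^2\eta)=(\mathrm{Res}_\infty(y\eta))^2$.* Let $t$ be a uniformizer at $\infty$, so that the completion is $\mathbb F_q((t))$, and write $\eta=\sum_{n\ge0}b_nt^{n-1}dt$. We show first that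
$$b_{2n}=b_n^2\qquad(n\ge0).\tag{6}$$
Relation (6) is additive in $\eta$, since squaring is additive. Every nonzero element of $\mathbb F_q((t))$ can be written $\varphi=a\,t^m\prod_{i\ge1}(1-a_it^i)$ with $a\in\mathbb F_q^*$, $a_i\in\mathbb F_q$ (solve for $a_1,a_2,\dots$ in turn), and each coefficient $b_n$ depends on only finitely many factors. So it is enough to check (6) for each factor.

* The constant $a$ contributes $0$. The factor $t^m$ contributes $m\,dt/t$: here $b_0=m\in\mathbb F_2$, so $b_0=b_0^2$, and all other $b_n$ vanish.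
* The factor $1-a_it^i$ contributes $-i\sum_{s\ge1}a_i^s\,t^{is-1}dt$. If $i$ is even this is $0$. If $i$ is odd, then $b_{is}=a_i^s$ for $s\ge1$, and $b_n=0$ when $n=0$ or $i\nmid n$. Since $i$ is odd, $i\mid2n$ if and only if $i\mid n$; for $n=is$ with $s\ge1$ we get $b_{2n}=a_i^{2s}=b_n^2$, and otherwise both sides are $0$.

Now write $y=\sum_iy_it^i$. The coefficient of $t^{-1}dt$ in $y^2\eta=\sum_iy_i^2t^{2i}\,\eta$ is
$$\mathrm{Res}_\infty(y^2\eta)=\sum_{i\le0}y_i^2\,b_{-2i}=\Bigl(\sum_{i\le0}y_ib_{-i}\Bigr)^2=(\mathrm{Res}_\infty(y\eta))^2 ,$$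
which proves the claim.

With $r=\mathrm{Res}_\infty(y\eta)\in\mathbb F_q$ we obtain $\mathrm{Tr}_{\mathbb F_q/\mathbb F_2}\mathrm{Res}_\infty(cx\eta)=\mathrm{Tr}_{\mathbb F_q/\mathbb F_2}(r^2+r)=0$. Apply $\mathrm{Tr}_{\mathbb F_q/\mathbb F_2}$ to the residue theorem for $cx\,\eta$: the term at $\infty$ vanishes and the rest is $\sum_{Q\ne\infty}v_Q(\varphi)\mu(Q)$. So $\mu(\mathrm{div}\,\varphi)=0$, and $\mu:\mathrm{Pic}(C)\to\mathbb F_2$ is a homomorphism killing $2\,\mathrm{Pic}(C)$. Finally
$$\mu(D)=\mathrm{Tr}_{\mathbb F_{q^d}/\mathbb F_2}(c\alpha)=\mathrm{Tr}_{\mathbb F_q/\mathbb F_2}(c\tau)=1,$$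
so $D\notin2J(\mathbb F_q)$.

**Step 4: $\#J(\mathbb F_q)\equiv2\pmod4$.** The $2$-part of the finite abelian group $J(\mathbb F_q)$ has the unique element $D$ of order $2$, so it is cyclic. If its order were at least $4$, its element of order $2$ would be twice another element, against Step 3. So its order is exactly $2$.

**Step 5: $h$ is irreducible.** We verify (5). By Step 1, modulo $2$: for $q$ odd, $x^g(x+q/x)^g=(x^2+q)^g\equiv(x+1)^{2g}\equiv P$, and $y-q-1\equiv y$; for $q$ even, $x+q/x\equiv x$, so $x^g(x+q/x-1)^g\equiv x^g(x+1)^g\equiv P$, and $y-q-1\equiv y-1$. In both cases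
$$h(x+q/x)\equiv(x+q/x-q-1)^g\pmod 2\quad\text{in }\mathbb F_2[x,x^{-1}].$$
The element $x+q/x$ (that is, $x+1/x$ or $x$) is transcendental over $\mathbb F_2$, so $h(y)\equiv(y-q-1)^g\pmod2$. Put
$$G(Y)=h(Y+q+1).$$
It is monic of degree $g$, $G\equiv Y^g\pmod2$, and $G(0)=h(q+1)=\#J(\mathbb F_q)\equiv2\pmod4$. So $G$ is Eisenstein at $2$, and $h$ is irreducible over $\mathbb Q$.

**Step 6: $P$ is irreducible.** We pass from $h$ to $P$. Let $\pi$ be a root of $P$ and $\beta=\pi+q/\pi\in\mathbb R$, a root of $h$; so $[\mathbb Q(\beta):\mathbb Q]=g$. Suppose $\pi$ were real. Then $\pi=\pm\sqrt q$ and $\beta=\pm2\sqrt q$ has degree at most $2$; as $g\ge2$, it follows that $g=2$ and $h=y^2-4q$. Then $h(q+1)=(q-1)^2$ is a nonzero square, so its $2$-adic valuation is even, against $h(q+1)\equiv2\pmod4$. So $\pi\notin\mathbb R$, while $\mathbb Q(\beta)\subset\mathbb R$. Since $\pi$ is a root of $X^2-\beta X+q$, we get $[\mathbb Q(\pi):\mathbb Q(\beta)]=2$ and $[\mathbb Q(\pi):\mathbb Q]=2g=\deg P$. So $P$, equivalently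 $L$, is irreducible, and Theorem 1 is proved. $\blacksquare$

## Roots of unity between roots of $P$

For Theorem 2 we need to know when $P$ stays irreducible over all extensions. The Weil polynomial over $\mathbb F_{q^n}$ is $\prod(x-\pi_i^n)$, where $\pi_1,\dots,\pi_{2g}$ are the roots of $P$. The Galois group permutes the $\pi_i$ transitively, hence also the $\pi_i^n$. So this polynomial is irreducible as soon as the $\pi_i^n$ are distinct, that is, as soon as no quotient $\pi_i/\pi_k$ of distinct roots is an $n$-th root of unity. For $P=x^4+x^2+4$ the quotient $-1$ occurs.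

The plan: $\pi'=\zeta\pi$ forces the $2$-adic valuation of $\beta-\beta'$ to be of a special kind (for $q$ even, a power of $2$), while one congruence on $h$ forces it to be $1/(g-1)$.

From here on $g=2^j\ge4$, and $C$ is a curve as in Theorem 1. Fix $\overline{\mathbb Q}\subset\overline{\mathbb Q}_2$ and let $v$ be the valuation with $v(2)=1$.

**Lemma A.** If $h'(q+1)\equiv2\pmod4$, then $v(\beta-\beta')=1/(g-1)$ for any two distinct roots $\beta,\beta'$ of $h$.

**Proof.** We expand $G$ around one of its roots. Let $G(Y)=\sum_{k=0}^gb_kY^k$. By Step 5, $b_g=1$, $b_k$ is even for $k<g$, and each root $\lambda$ of the Eisenstein polynomial $G$ has $v(\lambda)=1/g$. Write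
$$G(\lambda+Z)=\sum_{i=1}^gC_iZ^i,\qquad C_i=\sum_{k\ge i}\binom ki b_k\lambda^{k-i}.$$
For $1<i<g$ we have $v(C_i)\ge1$, because $b_k$ is even for $k<g$ and $\binom gi$ is even, $g$ being a power of $2$. In $C_1=\sum_k k\,b_k\lambda^{k-1}$ the term $k=1$ is $b_1=h'(q+1)$, of valuation $1$; the terms with $1<k<g$ have valuation greater than $1$, as $v(b_k)\ge1$ and $v(\lambda)>0$; and $g\lambda^{g-1}$ has valuation greater than $1$. So $v(C_1)=1$. Also $C_g=1$.

Thus $G(\lambda+Z)/Z$ is monic of degree $g-1$, its lower coefficients have valuation at least $1$, and its constant term has valuation exactly $1$. A root $z$ is integral, and $z^{g-1}=-(C_1+C_2z+\dots+C_{g-1}z^{g-2})$ gives $(g-1)v(z)\ge1$. The valuations of the $g-1$ roots add up to $v(C_1)=1$, so each equals $1/(g-1)$. These roots are the differences between $\lambda$ and the other roots of $G$, which are differences of roots of $h$. $\square$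

**Two facts on roots of unity.** (a) If $\zeta$ is a root of unity congruent to $1$ modulo the maximal ideal, then its order is a power of $2$. Indeed write $\zeta=\zeta_1\zeta_2$ with $\zeta_1$ of odd order $m$ and $\zeta_2$ of $2$-power order. In characteristic $2$ the only root of unity of $2$-power order is $1$, so $\zeta_2\equiv1$, hence $\zeta_1\equiv1$; as $X^m-1$ is separable modulo $2$, $\zeta_1=1$. (b) If $\zeta$ has order $2^s$ with $s\ge1$, then $v(1-\zeta)=2^{1-s}$. Indeed the product of $1-\zeta^a$ over the $2^{s-1}$ odd $a$ modulo $2^s$ is the value $2$ of $X^{2^{s-1}}+1$ at $X=1$, and all factors have equal valuation, since $1-\zeta$ and $1-\zeta^a$ divide each other in $\mathbb Z[\zeta]$.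

**Lemma B.** If $h'(q+1)\equiv2\pmod4$, then no quotient of two distinct roots of $P$ is a root of unity. Consequently the Weil polynomial of $J$ over $\mathbb F_{q^n}$ is irreducible for all $n\ge1$, and $J$ is absolutely simple.

**Proof.** Suppose $\pi'=\zeta\pi$ with $\pi\neq\pi'$ roots of $P$ and $\zeta$ a root of unity. Put $\beta=\pi+q/\pi$ and $\beta'=\pi'+q/\pi'$. Since $1-\zeta^{-1}=-(1-\zeta)/\zeta$,
$$\beta-\beta'=(1-\zeta)\pi+(1-\zeta^{-1})\frac q\pi=(1-\zeta)\Bigl(\pi-\frac q{\zeta\pi}\Bigr).\tag{7}$$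

*Case 1: $q$ even.* By Step 1, $P\equiv x^g(x-1)^g\pmod2$. So $g$ of the roots are units, congruent to $1$ modulo the maximal ideal, and $g$ are non-units. The involution $\pi\mapsto q/\pi$ sends units to non-units, hence, by counting, it exchanges the two sets. As $\zeta$ is a unit, $\pi$ and $\pi'$ are of the same type. Replacing $(\pi,\pi')$ by $(q/\pi,q/\pi')$ if necessary (then $\zeta$ becomes $\zeta^{-1}$), both are units congruent to $1$. So $\zeta\equiv1$, and by (a) $\zeta$ has order $2^s$, with $s\ge1$ since $\pi\ne\pi'$. In (7) the second factor is a unit, because $\pi$ is one and $v(q)>0$. So $\beta\neq\beta'$ and $v(\beta-\beta')=2^{1-s}$. But Lemma A gives $1/(g-1)$, where $g-1\ge3$ is odd: a contradiction.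

*Case 2: $q$ odd, $\beta\neq\beta'$.* Here $P\equiv(x-1)^{2g}\pmod2$ and $v(P(1))=1$, so $P(1+Y)$ is Eisenstein and $v(\pi-1)=1/(2g)$ for every root. In particular $\pi\equiv\pi'\equiv1$, so $\zeta\equiv1$ has order $2^s$, $s\ge1$. Since $\pi$ is a unit, (7) gives
$$v(\beta-\beta')=2^{1-s}+w,\qquad w=v(\pi^2-q\zeta^{-1})=v\bigl((\pi^2-1)+(1-q\zeta^{-1})\bigr).$$
With $\lambda=\pi-1$ we have $\pi^2-1=\lambda^2+2\lambda$, where $v(\lambda^2)=1/g<1+1/(2g)=v(2\lambda)$; so $v(\pi^2-1)=1/g$. Also $v(1-q\zeta^{-1})=v((\zeta-1)-(q-1))$ with $v(q-1)\ge1$; by (b) this is $2^{1-s}$ if $s\ge2$, and it is at least $1$ if $s=1$.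

* If $s=1$, then $w=1/g$, and the total is $1+1/g>1/(g-1)$.
* If $s\ge2$ and $2^{1-s}\ge1/g$, then $w\ge1/g$, and the total is at least $2/g>1/(g-1)$, because $g>2$.
* If $s\ge2$ and $2^{1-s}<1/g$, then $w=2^{1-s}$, and the total is $2^{2-s}\neq1/(g-1)$, because $g-1\ge3$ is odd.

Each contradicts Lemma A.

*Case 3: $q$ odd, $\beta=\beta'$.* Both $\pi$ and $\pi'$ are roots of $X^2-\beta X+q$, so $\pi'=q/\pi$, and $\zeta\pi=q/\pi$ gives $\pi^2=q\zeta^{-1}$. Since $P$ is irreducible, every root of $P$ is conjugate to $\pi$, so its square is $q$ times a root of unity. Then the quotient of any two roots of $P$ is a root of unity. Choose two roots with distinct $\beta$'s, which exist since $h$ has $g\ge2$ distinct roots. This is excluded by Case 2.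

So no such $\zeta$ exists, and by the discussion before Lemma A the Weil polynomial over every $\mathbb F_{q^n}$ is irreducible. If $J$ over $\mathbb F_{q^n}$ were isogenous to a product of two nonzero abelian varieties, its Weil polynomial would be a product of two nonconstant integer polynomials. So $J$ is simple over every $\mathbb F_{q^n}$. An abelian subvariety over $\overline{\mathbb F}_q$ is defined over some $\mathbb F_{q^n}$, so $J$ is absolutely simple. $\square$

In the genus $2$ example over $\mathbb F_2$, $h=y^2-3$ and $h'(3)=6\equiv2\pmod4$, yet $\zeta=-1$ occurs. There $\beta-\beta'=2\sqrt3$ has valuation $1$, which equals both $1/(g-1)$ and $v(1-(-1))$. The argument needs $g-1$ not to be a power of $2$.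

## The congruence on $h'(q+1)$ as a parity of point counts

We now translate $h'(q+1)\equiv2\pmod4$ into something we can adjust.

**Lemma C.** $h'(q+1)\equiv\sum_{n\text{ odd},\,1\le n<g}c_n\pmod4$.

**Proof.** Differentiate $R_n(x+q/x)=x^n+q^nx^{-n}$ and put $x=1$: $R_n'(q+1)(1-q)=n(1-q^n)$, so
$$R_n'(q+1)=n(1+q+\dots+q^{n-1})\equiv n\pmod2 .$$
(For $n$ even both sides are even. For $n$ odd the bracket is odd: for $q$ odd it is a sum of $n$ odd numbers, and for $q$ even it is $\equiv 1$.) Also $4\mid g\mid R_g'(q+1)$. By (2), $h'(q+1)=R_g'(q+1)+\sum_{i=1}^{g-1}c_iR_{g-i}'(q+1)$. By Step 1, $c_i$ is even for $1\le i<g$, so modulo $4$ only the parity of $R'_{g-i}(q+1)$ matters. That parity is the parity of $g-i$, i.e. of $i$. $\square$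

**Lemma D.** For $n$ odd let $B_n$ be the number of unramified $x\in\mathbb P^1(\mathbb F_{q^n})$ with no $\mathbb F_{q^n}$-point of $C$ above. Then
$$\sum_{n\text{ odd}<g}c_n\equiv2\sum_{n\text{ odd}<g}B_n+\varepsilon\pmod4,\qquad\varepsilon=0\ (q\text{ odd}),\quad\varepsilon=q\ (q\text{ even}).$$

**Proof.** We compute (3) modulo $4$. Since
$$\frac{1-T^m}{1+T^m}=1-\frac{2T^m}{1+T^m}\equiv1+2\sum_{k\ge1}T^{mk}\pmod4$$
and $(1+2A)(1+2A')\equiv1+2(A+A')\pmod4$, (3) gives $L\equiv L_0\bigl(1+2\sum_{n\ge1}I_nT^n\bigr)\pmod4$, where $I_n$ is the number of inert places of degree dividing $n$.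

For $q$ odd, modulo $T^{2g}$ we have $L_0\equiv\frac{1-T}{1-qT}=1+\sum_{n\ge1}(q-1)q^{n-1}T^n\equiv1+(q-1)\sum_{n\ge1}T^n\pmod4$, because $(q-1)(q^{n-1}-1)$ is divisible by $4$. In particular $L_0\equiv1$ modulo $2$ and $T^{2g}$, so $c_n\equiv(q-1)+2I_n\pmod4$ for $1\le n<g$. There are $g/2$ odd $n<g$, an even number since $g\ge4$; so the even terms $q-1$ add up to $0$ modulo $4$.

For $q$ even, modulo $T^g$ we have $L_0\equiv\frac1{1-qT}\equiv1+qT\pmod4$. So for $1\le n<g$, $c_n\equiv2I_n$ if $n>1$, and $c_1\equiv2I_1+q\pmod4$.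

It remains to see $B_n\equiv I_n\pmod2$ for $n$ odd. A place of degree $m\mid n$ consists of $m$ elements of $\mathbb P^1(\mathbb F_{q^n})$. If it is split, there are $\mathbb F_{q^n}$-points above them. If it is inert, the point above has degree $2m\nmid n$, so there are none. Hence $B_n=\sum m$ over inert places of degree $m\mid n$, and all these $m$ are odd. $\square$

By Lemmas B, C and D, and since all these curves are covered by Theorem 1, Theorem 2 follows once the data are chosen so that
$$2\sum_{n\text{ odd}<g}B_n+\varepsilon\equiv2\pmod4 .\tag{8}$$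

## Choosing $N$ when $q$ is even

Here $d=g\ge 4$. Fix $\alpha$ and $c$ as in Theorem 1 and vary $N$. We show that (8) is one linear condition on $N$ over $\mathbb F_2$, and that it is solvable.

**Step 1: a parameter for $N$.** Put $\gamma=N(\alpha)/M'(\alpha)$. Since $N\mapsto N(\alpha)$ is a bijection from polynomials of degree $<d$ to $\mathbb F_{q^d}$, $\gamma$ takes every value in $\mathbb F_{q^d}$ exactly once, and $N\neq0$ if and only if $\gamma\ne0$. Partial fractions give
$$\frac NM=\sum_{i}\frac{\gamma^{q^i}}{x-\alpha_i}.$$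

**Step 2: $B_n$ as a trace.** Let $n$ be odd, $n<g$, and $f=cx+N/M$. The roots of $M$ have degree $d$, a power of $2$ greater than $1$, so $M$ has no root in $\mathbb F_{q^n}$. The unramified points of $\mathbb P^1(\mathbb F_{q^n})$ are thus the elements of $\mathbb F_{q^n}$, and $y^2+y=f(x)$ is solvable in $\mathbb F_{q^n}$ if and only if $\mathrm{Tr}_{\mathbb F_{q^n}/\mathbb F_2}f(x)=0$. So
$$B_n\equiv\mathrm{Tr}_{\mathbb F_{q^n}/\mathbb F_2}\Bigl(\sum_{x\in\mathbb F_{q^n}}f(x)\Bigr)\pmod2 .$$

**Step 3: evaluating the sum.** The sum $\sum_xcx$ is $0$ unless $q^n=2$, in which case it is $c=1$. For the other part, the logarithmic derivative of $z^Q-z=\prod_{x\in\mathbb F_Q}(z-x)$ is $\sum_x\frac1{z-x}=\frac{-1}{z^Q-z}$ for $Q=q^n$, so $\sum_{x\in\mathbb F_Q}\frac1{x-z}=\frac1{z^Q-z}$. Hence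
$$\sum_{x\in\mathbb F_{q^n}}\frac{N(x)}{M(x)}=\sum_i\frac{\gamma^{q^i}}{\alpha_i^{q^n}-\alpha_i}=\mathrm{Tr}_{\mathbb F_{q^d}/\mathbb F_q}\Bigl(\frac{\gamma}{\alpha_n-\alpha}\Bigr)\in\mathbb F_q .$$
For $a\in\mathbb F_q$ and $n$ odd, $\mathrm{Tr}_{\mathbb F_{q^n}/\mathbb F_2}(a)=n\,\mathrm{Tr}_{\mathbb F_q/\mathbb F_2}(a)=\mathrm{Tr}_{\mathbb F_q/\mathbb F_2}(a)$. Summing over odd $n<g=d$, with
$$\delta=\sum_{n\text{ odd},\,1\le n<d}\frac1{\alpha_n-\alpha},$$
we get: $\sum B_n\equiv\mathrm{Tr}_{\mathbb F_{q^d}/\mathbb F_2}(\gamma\delta)$ modulo $2$ if $q\ne2$, and the same plus $1$ if $q=2$. In the first case $\varepsilon=q\equiv0\pmod4$; in the second $2\cdot1+\varepsilon=4\equiv0\pmod4$. So in all cases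
$$2\sum_{n\text{ odd}<g}B_n+\varepsilon\equiv2\,\mathrm{Tr}_{\mathbb F_{q^d}/\mathbb F_2}(\gamma\delta)\pmod4 .$$

**Step 4: $\delta\neq0$.** Put $O(z)=\prod_{n\text{ odd},\,1\le n<d}(z-\alpha_n)$. In characteristic $2$, $\delta=O'(\alpha)/O(\alpha)$, and $O(\alpha)\ne0$. The $\alpha_n$ with $n$ odd are permuted by the $q^2$-power Frobenius ($d$ is even), so $O\in\mathbb F_{q^2}[z]$; it is separable of degree $d/2$. Hence $O'\ne0$, with $\deg O'<d/2$. But $\alpha$ has degree $d/2$ over $\mathbb F_{q^2}$, so $O'(\alpha)\neq0$.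

**Step 5: the choice.** Since $\delta\neq0$, there is $\gamma$ with $\mathrm{Tr}_{\mathbb F_{q^d}/\mathbb F_2}(\gamma\delta)=1$ (half of all $\gamma$), and such $\gamma$ are nonzero. The corresponding $N\ne0$ satisfies (8). This proves Theorem 2 for $q$ even.

**Example over $\mathbb F_2$, genus 4.** Let $M=x^4+x^3+1$, irreducible, $\alpha^4=\alpha^3+1$, $\tau=1$, $c=1$. The powers of $\alpha$ include $\alpha^5=\alpha^3+\alpha+1$, $\alpha^8=\alpha^3+\alpha^2+\alpha$, $\alpha^{13}=\alpha^2+\alpha$, $\alpha^{14}=\alpha^3+\alpha^2$, and $\alpha^{15}=1$. So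
$$\delta=\frac1{\alpha^2+\alpha}+\frac1{\alpha^8+\alpha}=\alpha^{-13}+\alpha^{-14}=\alpha^2+\alpha=\alpha^{13}.$$
Take $\gamma=\alpha^3$: $\gamma\delta=\alpha^{16}=\alpha$ has trace $1$. As $M'=x^2$, $N(\alpha)=\gamma\alpha^2=\alpha^5$, i.e. $N=x^3+x+1$:
$$C:\ y^2+y=f(x)=x+\frac{x^3+x+1}{x^4+x^3+1}.$$
We check by counting.

* Over $\mathbb F_2$: $f(0)=1$, $f(1)=0$. So $B_1=1$ and $\#C(\mathbb F_2)=3$.
* Over $\mathbb F_4$: the elements $0,1$ have $f\in\mathbb F_2$, of trace $0$; for $\omega^2=\omega+1$, $f(\omega)=\omega+\omega/\omega=\omega^2$ has trace $1$. So $\#C(\mathbb F_4)=1+4=5$.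
* Over $\mathbb F_8$: at roots $x$ of $N$, $f(x)=x$ has trace $0$. At roots $u$ of $x^3+x^2+1$, $N(u)=u^2+u$, $M(u)=u+1$, so $f(u)=0$. Also $\mathrm{Tr}f(0)=1$, $f(1)=0$. So $B_3=1$ and $\#C(\mathbb F_8)=1+2\cdot7=15$.
* Over $\mathbb F_{16}$: the roots of $M$ and $\infty$ carry one point each. The elements of $\mathbb F_4$ have $f\in\mathbb F_4$, of trace $0$ from $\mathbb F_{16}$ to $\mathbb F_2$, so they carry $8$ points. At a root $a$ of $x^4+x+1$: $M(a)=a^3+a=a(a+1)^2=a^9$, $f(a)=a+1+a^{-9}=a+1+a^6$, of trace $\mathrm{Tr}(a^6)=\mathrm{Tr}(a^3)=1$, since $a^3$ is a root of $x^4+x^3+x^2+x+1$. At $b=a^3$: $M(b)=b^2+b=a^6+a^3=a^2$, $N(b)=a^9+a^3+1=a+1=a^4$, $f(b)=a^3+a^2=a^6$, of trace $1$. The conjugates of $a$ and $b$ behave alike. So $\#C(\mathbb F_{16})=5+8=13$.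

Hence $s_1,\dots,s_4=0,0,-6,4$, and (1) gives $c_1,\dots,c_4=0,0,2,-1$. With $q=2$, $R_4=y^4-8y^2+8$, so
$$L=1+2T^3-T^4+4T^5+16T^8,\qquad h=y^4-8y^2+2y+7,$$
$$h(Y+3)=Y^4+12Y^3+46Y^2+62Y+22 .$$
Here $\#J(\mathbb F_2)=22\equiv2\pmod4$ and $h'(3)=62\equiv2\pmod4$; also $2(B_1+B_3)+2=6\equiv2\pmod4$, as (8) demands. So this Jacobian is ordinary and absolutely simple, with irreducible zeta polynomial over every $\mathbb F_{2^n}$.

## Choosing $\alpha$ when $q$ is odd

Here $d=2g\ge8$ and there is no parameter besides $\alpha$. Let $\chi$ be the quadratic character of $\mathbb F_{q^d}$, with $\chi(0)=0$, and $\chi_Q$ that of $\mathbb F_Q$. We turn (8), which now says that $\sum B_n$ is odd, into a condition on $\chi$ and find $\alpha$ by Weil's bound for character sums.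

**Step 1: $B_n$ as a quadratic character.** Let $\alpha$ be a nonsquare, $n$ odd, $n<g$, $Q=q^n$. As $d$ is a power of $2$, $M$ has no root in $\mathbb F_Q$. The unramified points of $\mathbb P^1(\mathbb F_Q)$ are the $x\in\mathbb F_Q^*$, and $B_n$ counts those with $xM(x)$ a nonsquare in $\mathbb F_Q$. So
$$(-1)^{B_n}=\chi_Q\Bigl(\prod_{x\in\mathbb F_Q^*}x\,M(x)\Bigr),\qquad\prod_{x\in\mathbb F_Q^*}x=-1 .$$
Since $Q-1$ is even, $\prod_{x\in\mathbb F_Q^*}(x-\alpha_i)=\prod_{x\in\mathbb F_Q^*}(\alpha_i-x)=\alpha_i^{Q-1}-1$, and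
$$\prod_{x\in\mathbb F_Q^*}M(x)=\prod_i(\alpha_i^{Q-1}-1)=\frac{\mathrm{Nm}(\alpha^Q-\alpha)}{\mathrm{Nm}(\alpha)} .$$
Both products lie in $\mathbb F_q^*$. There $\chi_Q=\chi_q$, because a square root of a nonsquare of $\mathbb F_q$ generates $\mathbb F_{q^2}$, which is not contained in $\mathbb F_{q^n}$ for $n$ odd. And $\chi_q\circ\mathrm{Nm}=\chi$ by the computation at the very beginning, which applies to every nonzero element. So
$$(-1)^{B_n}=\chi_q(-1)\,\chi(\alpha)\,\chi(\alpha^{q^n}-\alpha).$$

**Step 2: the product over $n$.** There are $g/2$ odd $n<g$, an even number, so the factors $\chi_q(-1)\chi(\alpha)$ cancel: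
$$(-1)^{\sum B_n}=\chi(\theta(\alpha)),\qquad\theta(X)=\prod_{n\text{ odd},\,1\le n\le g-1}(X^{q^n}-X).$$
So it suffices to find $\alpha\in\mathbb F_{q^{2g}}$ with $\chi(\alpha)=\chi(\theta(\alpha))=-1$.

**Step 3: a counting sum.** Consider
$$S=\sum_{\alpha\in\mathbb F_{q^{2g}}}(1-\chi(\alpha))(1-\chi(\theta(\alpha)))=q^{2g}-\sum_\alpha\chi(\theta(\alpha))+\sum_\alpha\chi(\alpha\theta(\alpha)),$$
where we used $\sum_\alpha\chi(\alpha)=0$. Which terms are nonzero? If $\theta(\alpha)=0$, then $\alpha\in\mathbb F_{q^n}\cap\mathbb F_{q^{2g}}=\mathbb F_q$ for some odd $n$, since $2g$ is a power of $2$. An $\alpha\in\mathbb F_q^*$ is a square already in $\mathbb F_{q^2}$, so $\chi(\alpha)=1$ and its term is $0$. The element $\alpha=0$ contributes $1$. For all other $\alpha$ both characters are $\pm1$, so the term is $4$ if $\chi(\alpha)=\chi(\theta(\alpha))=-1$ and $0$ otherwise. So the number of $\alpha$ we want is $(S-1)/4$, and we must show $S>1$.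

**Step 4: the bound.** Weil's bound (Lidl–Niederreiter, *Finite Fields*, Thm 5.41) says that for a monic polynomial $F$ of positive degree that is not a square, with $r$ distinct roots, $|\sum_\alpha\chi(F(\alpha))|\le(r-1)\sqrt{q^{2g}}$. We apply it to $\theta(X)$ and $X\theta(X)$. They have the same set of roots, the union of the $\mathbb F_{q^n}$ with $n\le g-1$ odd, so
$$r\le\sum_{n\text{ odd}\le g-1}q^n<q^{g-1}\bigl(1+q^{-2}+q^{-4}+\cdots\bigr)=\frac{q^2}{q^2-1}\,q^{g-1}\le\frac98\,q^{g-1},$$
as $q\ge3$. Neither is a square: let $\rho$ have degree $g-1\ge3$ over $\mathbb F_q$. It is nonzero, and it is a root of $X^{q^n}-X$ with $n\le g-1$ only for $n=g-1$, where it is a simple root because $X^{q^n}-X$ is separable. As $g-1$ is odd, that factor occurs in $\theta$. So $\rho$ is a simple root of $\theta(X)$ and of $X\theta(X)$. Hence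
$$S\ge q^{2g}-2(r-1)q^g>q^{2g}-\frac94\,q^{2g-1}\ge q^{2g}\Bigl(1-\frac34\Bigr)=\frac14\,q^{2g}>1 .$$
So there is $\alpha$ with $\chi(\alpha)=\chi(\theta(\alpha))=-1$. It is a nonsquare, so it is admissible in Theorem 1, and $\sum B_n$ is odd, which is (8) with $\varepsilon=0$. This proves Theorem 2 for $q$ odd. $\blacksquare$
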